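\title{Nowhere statistically convergent multiple Walsh--Fourier series}

\begin{abstract}
The rectangular partial sums of the $N$-dimensional Walsh--Fourier series of a function in $L(\log^+L)^{N-1}$ converge statistically almost everywhere. We show that no weaker growth condition suffices, and that the failure can occur at every point: if $N\ge2$ and $\varphi$ is positive and increasing with $\liminf_{u\to\infty}\varphi(u)/(u\log^{N-1}u)=0$, then there is $f\ge0$ with $f$ and $\varphi(f)$ integrable whose Walsh--Fourier series is statistically convergent at no point. The function is built from tall spikes at successive dyadic scales, which take care of most points at small cost, and from Walsh polynomials with random signs, which take care of all remaining points.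
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Throughout, $N\ge2$ is an integer, $L^1$ is the space of Lebesgue integrable functions on the half-open cube $[0,1)^N$, $\log$ is the natural logarithm, and ``increasing'' means nondecreasing. We write $|E|$ for the Lebesgue measure of a set or the length of an interval, $\#E$ for cardinality, and $\mathbf 1_E$ for an indicator function.

Expand $z\in[0,1)$ as $z=\sum_{\nu\ge0}\zeta_\nu2^{-\nu-1}$ with digits $\zeta_\nu\in\{0,1\}$, using the finite expansion when $z$ is a dyadic rational, and expand an integer $d\ge0$ as $d=\sum_{\nu\ge0}\delta_\nu2^\nu$ with $\delta_\nu\in\{0,1\}$. The Walsh functions in the Paley enumeration are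
\[
w_d(z)=(-1)^{\sum_{\nu}\delta_\nu\zeta_\nu}.
\]
They take only the values $\pm1$ and are right-continuous; since our result concerns every point, this convention is part of the statement. For $d=(d_1,\dots,d_N)$ put $W_d(x)=w_{d_1}(x_1)\cdots w_{d_N}(x_N)$. The Walsh--Fourier coefficients and the rectangular partial sums of $f\in L^1$ are
\[
\hat f(d)=\int_{[0,1)^N}fW_d\,dx,\qquad s_n(f;x)=\sum_{d_1<n_1}\cdots\sum_{d_N<n_N}\hat f(d)\,W_d(x),
\]
where $n=(n_1,\dots,n_N)$ and all $n_i\ge1$.

An $N$-multiple sequence $(s_n)$ is \emph{statistically convergent} to a finite number $L$ if for every $\varepsilon>0$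
\[
\frac{\#\{n:\ 1\le n_i\le m_i\ (i=1,\dots,N),\ |s_n-L|>\varepsilon\}}{m_1\cdots m_N}\longrightarrow0
\]
as $m_1,\dots,m_N\to\infty$ independently of one another (Pringsheim's sense). According to \cite{problem}, the concept of statistical convergence was introduced by Fast in 1951. The Walsh--Fourier series of $f$ is statistically convergent at $x$ if $(s_n(f;x))$ is statistically convergent to some finite limit, and it is \emph{nowhere statistically convergent} if this holds at no point of $[0,1)^N$.

The definition asks that the terms far from $L$ occupy a vanishing proportion of large boxes of indices. It is weaker than convergence as $\min_in_i\to\infty$, because the indices with $\min_in_i<n_0$ occupy a proportion at most $\sum_in_0/m_i$ of a box. It also ignores thin sets of indices altogether. For instance, $s_{(2^p,\dots,2^p)}(f;x)$ is the mean of $f$ over the dyadic cube of side $2^{-p}$ containing $x$ (Lemma~\ref{lem:averages}), so by the Lebesgue differentiation theorem these sums tend to $f(x)$ almost everywhere for every $f\in L^1$; but this says nothing about statistical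 convergence, and neither does divergence along a thin set. To destroy statistical convergence at $x$ one has to move a positive proportion of all partial sums. The following positive result is known; here $\log^+u=\max(\log u,0)$.

\begin{theorem}[known]\label{thm:known}
If $\int_{[0,1)^N}|f|(\log^+|f|)^{N-1}\,dx<\infty$, then the Walsh--Fourier series of $f$ is statistically convergent to $f(x)$ at almost every $x\in[0,1)^N$.
\end{theorem}

Is the factor $(\log^+|f|)^{N-1}$ needed? The problem posed in \cite{problem} asks for a strong form of the answer ``yes''. For a positive increasing function $\varphi$ on $(0,\infty)$ set $\varphi(0)=\lim_{u\to0+}\varphi(u)$, so that $\varphi(f)$ is defined for $f\ge0$.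

\begin{quote}
\emph{Let $\varphi$ be positive and increasing on $(0,\infty)$ with $\varphi(u)=o(u\log^{N-1}u)$ as $u\to\infty$. Is there $f\ge0$ with $f\in L^1$ and $\varphi(f)\in L^1$ whose multiple Walsh--Fourier series is nowhere statistically convergent?}
\end{quote}

Typical examples are $\varphi(u)=u\log^\alpha(e+u)$ with $0\le\alpha<N-1$. A computation with a single tall spike, carried out in Section~\ref{sec:idea}, shows where the exponent $N-1$ comes from and makes failure on a large set plausible. The word ``nowhere'' asks for more, since no exceptional null set may be discarded. We answer the question in the affirmative, under a weaker hypothesis on $\varphi$ and in quantitative form.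

\begin{theorem}\label{thm:main}
Let $N\ge2$ and let $\varphi$ be positive and increasing on $(0,\infty)$ with
\[
\liminf_{u\to\infty}\frac{\varphi(u)}{u\log^{N-1}u}=0 .
\]
Then there is $f\ge0$ with $f\in L^1$ and $\varphi(f)\in L^1$ such that for every $x\in[0,1)^N$ there are integers $K^{(1)}(x)<K^{(2)}(x)<\cdots$ with, for all $k\ge1$ and $K=K^{(k)}(x)$,
\begin{equation}\label{eq:main}
\#\bigl\{n\in\{1,\dots,2^K\}^N:\ |s_n(f;x)|\le2^k\bigr\}\le8N\,2^{-k}\,2^{KN}.
\end{equation}
\end{theorem}

Thus at every point the partial sums exceed any given bound $\Lambda$ on a set of indices of upper density $1$: applying \eqref{eq:main} to all $k$ with $2^k\ge\Lambda$ gives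
\begin{equation}\label{eq:density}
\limsup_{K\to\infty}2^{-KN}\#\bigl\{n\in\{1,\dots,2^K\}^N:\ |s_n(f;x)|>\Lambda\bigr\}=1 .
\end{equation}

\begin{corollary}\label{cor:answer}
If $\varphi(u)=o(u\log^{N-1}u)$, then the function $f$ of Theorem~\ref{thm:main} has a nowhere statistically convergent multiple Walsh--Fourier series.
\end{corollary}

\begin{proof}
Suppose that $s_n(f;x)$ converges statistically to a finite $L$. Take $\varepsilon=1$ and $m_1=\dots=m_N=2^K$. Since $|s_n(f;x)|>|L|+1$ implies $|s_n(f;x)-L|>1$, the quantity under the upper limit in \eqref{eq:density} with $\Lambda=|L|+1$ tends to $0$, which contradicts \eqref{eq:density}.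
\end{proof}

\begin{remark}[sharpness]\label{rem:sharp}
If $\liminf_{u\to\infty}\varphi(u)/(u\log^{N-1}u)>0$, no such $f$ exists. Indeed, then $\varphi(u)\ge cu\log^{N-1}u$ for $u\ge u_0$, with some $c>0$ and $u_0>1$. Splitting according to whether $f<u_0$ or $f\ge u_0$ gives $\int f(\log^+f)^{N-1}\le u_0\log^{N-1}u_0+c^{-1}\int\varphi(f)$ for $f\ge0$, so $\varphi(f)\in L^1$ implies statistical convergence almost everywhere by Theorem~\ref{thm:known}. This is our only use of that theorem.
\end{remark}

\section{Dyadic averages and the Dirichlet kernel}\label{sec:prelim}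

A \emph{level-$p$ cube} is a set $\prod_{i=1}^N[c_i2^{-p},(c_i+1)2^{-p})$ with integers $0\le c_i<2^p$; it consists of the points whose coordinates have prescribed first $p$ digits. A function is \emph{$p$-measurable} if it is constant on each level-$p$ cube, and a set is $p$-measurable if its indicator is. For $g\in L^1$, $E_pg(x)$ is the mean of $g$ over the level-$p$ cube containing $x$. If $p\le p'$, then $p$-measurable functions are $p'$-measurable and $E_pE_{p'}=E_p$. The same terms are used on $[0,1)$. The next lemma says that partial sums of high order reproduce coarse functions and that partial sums of low order see only coarse averages; both identities hold at every point.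

\begin{lemma}\label{lem:averages}
\begin{itemize}
\item[(a)] The functions $W_d$ with all $d_i<2^p$ form an orthonormal basis of the $p$-measurable functions. If $g$ is $p$-measurable and all $n_i\ge2^p$, then $s_n(g;x)=g(x)$ for all $x$.
\item[(b)] If $g\in L^1$ and all $n_i\le2^p$, then $s_n(g;x)=s_n(E_pg;x)$ for all $x$.
\end{itemize}
\end{lemma}

\begin{proof}
The product $w_dw_{d'}$ is the Walsh function $w_e$ whose index $e$ is obtained by adding binary digits modulo $2$, and $\int w_e=0$ for $e\ne0$ because flipping a digit $\zeta_\nu$ that occurs in $w_e$ preserves measure and changes the sign. So all $W_d$ are orthonormal. For $d<2^p$, $w_d$ depends only on $\zeta_0,\dots,\zeta_{p-1}$. Hence the $2^{pN}$ functions in (a) lie in the space of $p$-measurable functions, which has dimension $2^{pN}$, and form a basis of it. A $p$-measurable $g$ is therefore the sum of $\hat g(d)W_d$ over these $d$, and its other coefficients vanish. For (b), only coefficients with $p$-measurable $W_d$ enter, and for these $\int gW_d=\int(E_pg)W_d$.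
\end{proof}

We pass to finer scales by means of the map $x\mapsto\{2^px\}=(\{2^px_1\},\dots,\{2^px_N\})$, where $\{\cdot\}$ is the fractional part. The digits of $\{2^pz\}$ are $\zeta_p,\zeta_{p+1},\dots$, so
\begin{equation}\label{eq:shift}
w_{c+2^pd}(z)=w_c(z)\,w_d(\{2^pz\})\qquad(0\le c<2^p,\ d\ge0).
\end{equation}
On each level-$p$ cube the map is a translation followed by a dilation onto $[0,1)^N$. Consequently, if $R$ is $p$-measurable, $F$ is $q$-measurable and $G(x)=\mathbf 1_R(x)F(\{2^px\})$, then
\begin{equation}\label{eq:dilate}
G\ \text{is $(p+q)$-measurable and}\ E_pG=\Bigl(\int F\Bigr)\mathbf 1_R .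
\end{equation}

Let $D_b=\sum_{d<b}w_d$ be the Dirichlet kernel, and fix $M\ge1$. For $z\in[0,1)$ let $l(z)=l$ if $z\in[2^{-l-1},2^{-l})$ with $0\le l<M$, and $l(z)=M$ if $z<2^{-M}$; this is the number of leading zero digits of $z$, capped at $M$. For $0\le b<2^M$ with binary digits $\beta_\nu$ put
\[
\tau_l(b)=\sum_{\nu<l}\beta_\nu2^\nu-\beta_l2^l\quad(0\le l<M),\qquad\tau_M(b)=b .
\]

\begin{lemma}\label{lem:dirichlet}
\begin{itemize}
\item[(a)] $D_b(z)=w_b(z)\,\tau_{l(z)}(b)$ for $0\le b<2^M$ and $z\in[0,1)$.
\item[(b)] $|\tau_l(b)|\le2^l$, and $\#\{0\le b<2^M:\tau_l(b)\in I\}\le(|I|+1)2^{M-l}$ for every closed interval $I$.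
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $l(z)=M$, then $w_d(z)=1$ for all $d<2^M$ and both sides equal $b$. Let $l=l(z)<M$, so that $\zeta_0=\dots=\zeta_{l-1}=0$ and $\zeta_l=1$. Then $w_e(z)=1$ for $0\le e<2^l$ and $w_e(z)=-1$ for $2^l\le e<2^{l+1}$. For $0\le e<2^{l+1}$ we have $w_{c2^{l+1}+e}=w_{c2^{l+1}}w_e$, so every full block of $2^{l+1}$ consecutive indices starting at a multiple of $2^{l+1}$ contributes $0$ to $D_b(z)$. Writing $b=c2^{l+1}+e$ with $0\le e<2^{l+1}$, we get $D_b(z)=w_{c2^{l+1}}(z)D_e(z)$. If $\beta_l=0$, then $D_e(z)=e=\tau_l(b)$ and $w_b(z)=w_{c2^{l+1}}(z)$. If $\beta_l=1$, write $e=2^l+e_0$; then $D_e(z)=2^l-e_0=-\tau_l(b)$ and $w_b(z)=-w_{c2^{l+1}}(z)$.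

(b) For $l<M$, $\tau_l(b)$ depends only on $\beta_0,\dots,\beta_l$ and maps these $2^{l+1}$ patterns bijectively onto the integers of $[-2^l,2^l-1]$, so each value is taken $2^{M-l-1}$ times. For $l=M$ each integer of $[0,2^M-1]$ is taken once. A closed interval $I$ contains at most $|I|+1$ integers.
\end{proof}

So as $b$ varies, $|D_b(z)|$ is spread evenly over a range of length about $2^{l(z)}$, which is comparable to $1/z$ for $z\ge2^{-M}$. Far from the origin there is no spread: on $[\frac12,1)$ we have $|D_b|=\beta_0\in\{0,1\}$.

\section{The idea: one spike in dimension two}\label{sec:idea}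

Let $N=2$, let $k\ge1$ be a precision parameter, let $h=2^H$ with $H>3k+1$, let $M\ge H$, and consider the spike $g=h\mathbf 1_B$ with $B=[0,2^{-M})^2$. All $W_d$ with $d_1,d_2<2^M$ equal $1$ on $B$, so $\hat g(d)=h4^{-M}=\int g$ for these $d$. By Lemma~\ref{lem:dirichlet}(a), with $l_i=l(y_i)$,
\[
|s_b(g;y)|=h4^{-M}|D_{b_1}(y_1)||D_{b_2}(y_2)|=h4^{-M}|\tau_{l_1}(b_1)||\tau_{l_2}(b_2)|\qquad(1\le b_i<2^M).
\]
If $l_i\ge k$, then by Lemma~\ref{lem:dirichlet}(b) the proportion of $b_i\in\{0,\dots,2^M-1\}$ with $|\tau_{l_i}(b_i)|\le2^{l_i-k}$ is at most $(2^{l_i-k+1}+1)2^{-l_i}\le3\cdot2^{-k}$. Hence for all but a proportion $6\cdot2^{-k}$ of the pairs $(b_1,b_2)$,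
\[
|s_b(g;y)|>h4^{-M}2^{l_1+l_2-2k},
\]
and the right side equals $2^k$ when $l_1+l_2=2M-H+3k$. This equation has $H-3k-1$ solutions with $l_1,l_2\le M-1$, all of them satisfy $l_i\ge M-H+3k+1\ge k$, and each corresponds to a rectangle $[2^{-l_1-1},2^{-l_1})\times[2^{-l_2-1},2^{-l_2})$ of area $2^{-l_1-l_2-2}=2^{-3k-2}h4^{-M}$. These rectangles lie along a hyperbola $y_1y_2=\text{const}$, and their total area is
\[
2^{-3k-2}(H-3k-1)\int g .
\]
For fixed $k$, a spike of height $h$ therefore makes most partial sums larger than $2^k$ on a set whose measure is of order $\log h$ times the mass of the spike. Let us say informally that the spike \emph{captures} this set.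

In dimension one there is no such gain. For $g=h\mathbf 1_{[0,2^{-M})}$ we have $|s_b(g;z)|\le h2^{-M}2^{l(z)}$ and $z<2^{-l(z)}$, so $|s_b(g;z)|>1$ forces $z<h2^{-M}=\int g$. In dimension $N$ the number of dyadic boxes along the surface $y_1\cdots y_N=\text{const}$ is of order $H^{N-1}$ (Section~\ref{sec:spike}). The spike then contributes $\varphi(h)|B|$ to $\int\varphi(f)$ and captures measure of order $h\log^{N-1}h\cdot|B|$. The cost per unit of captured measure is of order $\varphi(h)/(h\log^{N-1}h)$, and the hypothesis of Theorem~\ref{thm:main} says exactly that suitable heights make it as small as we like.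

Three difficulties separate this computation from the theorem.

\emph{Repetition.} One spike captures a small fraction of the cube. We repeat it at finer and finer scales $p$, each time only on the set $R$ not yet captured, that is, we use $\mathbf 1_R(x)g(\{2^px\})$. A partial sum of this function cuts through the Walsh expansion of $\mathbf 1_R$ and is no longer a product. It is still a multilinear polynomial with known leading coefficient, and this suffices (Section~\ref{sec:blocks}).

\emph{Interference.} All the other pieces of $f$ contribute to $s_n(f;x)$. We arrange that their total is a number $C$ independent of $n$ in the relevant range (Section~\ref{sec:proof}), but we have no control over its size. So instead of proving that the partial sums of one piece are large, we prove that they rarely fall into any given short interval.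

\emph{The remainder.} Finitely many spikes leave a set of positive measure uncaptured, and some points are never captured: for $x=(\frac13,\dots,\frac13)$ every coordinate of $\{2^px\}$ is $\frac13$ or $\frac23$, so $l_i\le1$ at all scales. A second device, expensive but effective at every point, is applied to the remainder once it is small (Section~\ref{sec:flat}).

\section{Blocks and their partial sums}\label{sec:blocks}

Both devices are tensor products of a Walsh polynomial with coefficients $\pm1$, and we treat them together. Let $\gamma=\sum_{d<2^M}\hat\gamma(d)w_d$ on $[0,1)$. For $0\le b<2^M$ put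
\[
\sigma_b(z)=\sum_{d<b}\hat\gamma(d)w_d(z),\qquad\psi_b(z)=\hat\gamma(b)w_b(z)\,\sigma_b(z).
\]
Thus $\psi_0=0$, and if $\hat\gamma(b)=\pm1$, then $\psi_b$ is the partial sum $\sigma_b$ measured against the sign of the next term.

\begin{definition}\label{def:block}
Let $k\ge1$. A \emph{block of order $k$} is a quadruple $(M,\gamma,m,A)$ consisting of an integer $M\ge k$, a function $\gamma=\sum_{d<2^M}\hat\gamma(d)w_d\ge0$ with $\hat\gamma(d)\in\{\pm1\}$ for $1\le d<2^M$, a number $m>0$ and a set $A\subset[0,1)^N$, such that:
\begin{itemize}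
\item[(B1)] $A$ is $(M-k)$-measurable, and $\Gamma(y)=m\prod_{i=1}^N\gamma(y_i)$ vanishes outside $A$;
\item[(B2)] for every $y\in A$ there are $\ell_1,\dots,\ell_N>0$ with $m\,\ell_1\cdots\ell_N\ge2^k$ such that, for each $i$ and each closed interval $I$ with $|I|\le2\ell_i$,
\[
\#\{0\le b<2^M:\ \psi_b(y_i)\in I\}\le3\cdot2^{-k}2^M .
\]
\end{itemize}
To \emph{place the block on a $p$-measurable set $R$ at level $p$} means to form
\[
K=p+M,\qquad g(x)=\mathbf 1_R(x)\Gamma(\{2^px\}),\qquad R^*=\{x\in R:\{2^px\}\in A\}.
\]
We call $R^*$ the \emph{captured set}.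
\end{definition}

Condition (B2) is the spread of partial sums seen in Section~\ref{sec:idea}. Condition (B1) serves the control of interference: $A$ must be coarser than $\gamma$ by $k$ levels so that most partial sums of order below $2^K$ reproduce the indicator of $R\setminus R^*$, on which later pieces live, and the support condition will keep the pieces disjoint. From \eqref{eq:dilate}, applied to $F=\Gamma$, $\mathbf 1_A$ and $1-\mathbf 1_A$, we read off:
\begin{itemize}
\item[(P1)] $g\ge0$ is $K$-measurable, hence bounded, and vanishes outside $R^*$;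
\item[(P2)] $R\setminus R^*$ is $(K-k)$-measurable, and $|R^*|=|A||R|$;
\item[(P3)] $E_pg=(\int\Gamma)\mathbf 1_R$ and $E_p\mathbf 1_{R\setminus R^*}=(1-|A|)\mathbf 1_R$.
\end{itemize}

What does the factor $\mathbf 1_R$ do to the partial sums of $g$? In one variable, a partial sum of order $a+2^pb$ with $a<2^p$ contains the whole expansion of $\mathbf 1_R$ against each frequency $d<b$ of $\gamma$, and only its first $a$ terms against the frequency $b$. At $x\in R$ it equals $m(\sigma_b(y)+\kappa\hat\gamma(b)w_b(y))=\pm m(\psi_b(y)+\kappa)$, where $y=\{2^px\}$ and $\kappa$ is the sum of the first $a$ terms of the expansion of $\mathbf 1_R$ at $x$. The number $\kappa$ is not under control, but it does not depend on $b$. In $N$ variables each coordinate offers the same two alternatives.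

\begin{lemma}\label{lem:local}
Let a block be placed on $R$ at level $p$. Let $x\in R$, $y=\{2^px\}$, and $n_i=a_i+2^pb_i$ with $0\le a_i<2^p$, $1\le b_i<2^M$. Put $\eta_i=\hat\gamma(b_i)w_{b_i}(y_i)\in\{\pm1\}$ and $t_i=\psi_{b_i}(y_i)$. Then
\[
s_n(g;x)=m\,\eta_1\cdots\eta_N\sum_{S\subset\{1,\dots,N\}}\kappa_S\prod_{i\notin S}t_i,
\]
where the real numbers $\kappa_S=\kappa_S(a,x)$ do not depend on $b$, and $\kappa_\emptyset=1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:averages}(a), $\mathbf 1_R=\sum_c\widehat{\mathbf 1_R}(c)W_c$ over all $c$ with $0\le c_i<2^p$. Multiplying by the expansion of $\Gamma(y)$ and using \eqref{eq:shift},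
\[
g(x)=m\sum_{c,d}\widehat{\mathbf 1_R}(c)\prod_{i=1}^N\hat\gamma(d_i)\,w_{c_i+2^pd_i}(x_i).
\]
Distinct pairs $(c,d)$ give distinct frequencies, so this is the Walsh expansion of $g$. A term enters $s_n$ if $c_i+2^pd_i<a_i+2^pb_i$ for all $i$, which means that for each $i$ either $d_i<b_i$, or $d_i=b_i$ and $c_i<a_i$. Group the terms by $S=\{i:d_i=b_i\}$ and sum over $d_i<b_i$ for $i\notin S$:
\[
s_n(g;x)=m\sum_S\kappa_S\prod_{i\notin S}\sigma_{b_i}(y_i)\prod_{i\in S}\eta_i,\qquad\kappa_S=\sum_c\widehat{\mathbf 1_R}(c)W_c(x),
\]
where the last sum is over $c_i<a_i$ for $i\in S$ and $c_i<2^p$ for $i\notin S$. For $S=\emptyset$ it is the full expansion, so $\kappa_\emptyset=\mathbf 1_R(x)=1$. Finally $\sigma_{b_i}(y_i)=\eta_it_i$, because $t_i=\eta_i\sigma_{b_i}(y_i)$ and $\eta_i^2=1$.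
\end{proof}

For $N=2$ the polynomial is $(t_1+\kappa_{\{1\}})t_2+\kappa_{\{2\}}t_1+\kappa_{\{1,2\}}$. If $t_1$ is spread out, the slope $t_1+\kappa_{\{1\}}$ is rarely small, whatever $\kappa_{\{1\}}$ is; if the slope is not small and $t_2$ is spread out, the value is rarely near a given number. This argument iterates.

\begin{lemma}[small balls]\label{lem:small}
Let $\nu\ge1$ and $P(t)=\sum_{S\subset\{1,\dots,\nu\}}\kappa_S\prod_{i\notin S}t_i$ with real $\kappa_S$ and $\kappa_\emptyset=1$. Let $t_1,\dots,t_\nu$ be independent real random variables, and let $\ell_i>0$ and $\rho$ be such that $\mathbb P(t_i\in I)\le\rho$ for all closed intervals $I$ with $|I|\le2\ell_i$. Then $\mathbb P(|P(t)-c|\le\ell_1\cdots\ell_\nu)\le\nu\rho$ for every real $c$.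
\end{lemma}

\begin{proof}
We use induction on $\nu$. For $\nu=1$, $P=t_1+\kappa_{\{1\}}$ and the event says that $t_1$ lies in a closed interval of length $2\ell_1$. For $\nu\ge2$ write $P=\alpha(t')t_\nu+\beta(t')$ with $t'=(t_1,\dots,t_{\nu-1})$. The polynomial $\alpha$ collects the sets $S$ not containing $\nu$; it has the same form in $\nu-1$ variables with leading coefficient $\kappa_\emptyset=1$. By induction with $c=0$, $\mathbb P(|\alpha|\le\ell_1\cdots\ell_{\nu-1})\le(\nu-1)\rho$. For fixed $t'$ with $|\alpha(t')|>\ell_1\cdots\ell_{\nu-1}$, the event forces $t_\nu$ into a closed interval of length $2\ell_1\cdots\ell_\nu/|\alpha(t')|<2\ell_\nu$, and by independence this has conditional probability at most $\rho$.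
\end{proof}

\begin{proposition}\label{prop:block}
Let a block of order $k$ be placed on $R$ at level $p$. For every $x\in R^*$ and every real $C$,
\[
\#\bigl\{n\in\{2^p,\dots,2^K-1\}^N:\ |C+s_n(g;x)|\le2^k\bigr\}\le6N\,2^{-k}\,2^{KN}.
\]
\end{proposition}

\begin{proof}
Write $n_i=a_i+2^pb_i$ with $0\le a_i<2^p$; then $1\le b_i<2^M$. Fix $a$. By Lemma~\ref{lem:local}, $s_n(g;x)=m\eta P_a(t)$ with $\eta=\pm1$, where $P_a$ is a polynomial as in Lemma~\ref{lem:small} that does not depend on $b$. Let $\ell_i$ be given by (B2) for $y=\{2^px\}\in A$. If $|C+m\eta P_a(t)|\le2^k$, then $|P_a(t)-c|\le2^k/m\le\ell_1\cdots\ell_N$ for $c=C/m$ or for $c=-C/m$. Let $b$ be uniformly distributed on $\{0,\dots,2^M-1\}^N$. The variables $t_i=\psi_{b_i}(y_i)$ are independent, and (B2) is the hypothesis of Lemma~\ref{lem:small} with $\rho=3\cdot2^{-k}$. So one of the two inequalities holds with probability at most $2N\rho$, that is, for at most $6N2^{-k}2^{MN}$ values of $b$. There are $2^{pN}$ values of $a$.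
\end{proof}

\section{Spike blocks}\label{sec:spike}

We turn the spike of Section~\ref{sec:idea} into a block. The function $\gamma=2^M\mathbf 1_{[0,2^{-M})}$ is $M$-measurable and has $\hat\gamma(d)=1$ for all $d<2^M$. So $\sigma_b=D_b$, and $\psi_b(z)=\tau_{l(z)}(b)$ by Lemma~\ref{lem:dirichlet}(a). The natural choice of $A$ is a set where $\sum_il(y_i)$ is large. This set is only $M$-measurable, and to meet (B1) we cap $l$ at $M-k$. Put
\[
\omega(z)=(M-k)-\min(l(z),M-k)\ge0 .
\]
In units of $2^{-(M-k)}$, $\omega=0$ on $[0,1)$ and $\omega=s$ on $[2^{s-1},2^s)$ for $s\ge1$; see Figure~\ref{fig:stair}.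

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.34]
\fill[gray!20] (0,0) -- (16,0) -- (16,1) -- (8,1) -- (8,2) -- (4,2) -- (4,4) -- (2,4) -- (2,8) -- (1,8) -- (1,16) -- (0,16) -- cycle;
\fill[gray!70] (1,4) rectangle (2,8);
\fill[gray!70] (2,2) rectangle (4,4);
\fill[gray!70] (4,1) rectangle (8,2);
\fill[black] (0,0) rectangle (0.5,0.5);
\draw (16,0) -- (16,1) -- (8,1) -- (8,2) -- (4,2) -- (4,4) -- (2,4) -- (2,8) -- (1,8) -- (1,16) -- (0,16);
\draw[->] (0,0) -- (17.5,0) node[right] {$y_1$};
\draw[->] (0,0) -- (0,17.5) node[above] {$y_2$};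
\node[below] at (1,0) {\scriptsize $1$};
\node[below] at (2,0) {\scriptsize $2$};
\node[below] at (4,0) {\scriptsize $4$};
\node[below] at (8,0) {\scriptsize $8$};
\node[below] at (16,0) {\scriptsize $16$};
\end{tikzpicture}
\caption{A spike block for $N=2$, $k=1$, $T=4$, $M=6$, drawn in units of $2^{-5}$. The spike sits on the black square of side $2^{-6}$. The staircase is the set $A$ on which most partial sums of the spike are large. The $T-1=3$ dark rectangles along its edge have equal area and give the lower bound for $|A|$.}\label{fig:stair}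
\end{figure}

\begin{proposition}\label{prop:spike}
Let $k\ge1$, let $H$ be an integer with $T:=H-(2N+1)k\ge N$, and put $h=2^H$, $M=T+2k$,
\[
\gamma=2^M\mathbf 1_{[0,2^{-M})},\qquad m=h2^{-MN},\qquad A=\{y:\ \omega(y_1)+\dots+\omega(y_N)\le T\}.
\]
Then $(M,\gamma,m,A)$ is a block of order $k$ with $\Gamma=h\mathbf 1_{[0,2^{-M})^N}$, and
\begin{equation}\label{eq:gain}
2^{-MN}\le\frac{G_k}{h\binom{T-1}{N-1}}\,|A|,\qquad\text{where }G_k=2^{N+(N+1)k}.
\end{equation}
\end{proposition}

\begin{proof}
(B1) The function $\omega$ is constant on $[0,2^{-(M-k)})$ and on each $[2^{-l-1},2^{-l})$ with $l<M-k$, and these are unions of intervals of level $M-k$. So $A$ is $(M-k)$-measurable. On $[0,2^{-M})^N$ all $\omega(y_i)$ vanish, so $A$ contains the support of $\Gamma$.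

(B2) Let $y\in A$, $l_i=l(y_i)$ and $\ell_i=2^{l_i-k}$. Since $\omega(y_i)\le T=M-2k$, we have $l_i\ge k$; this is the reason for the choice of $M$. If $|I|\le2\ell_i$, Lemma~\ref{lem:dirichlet}(b) bounds the count in (B2) by $(2^{l_i-k+1}+1)2^{M-l_i}=(2\cdot2^{-k}+2^{-l_i})2^M\le3\cdot2^{-k}2^M$. Next,
\[
\sum_il_i\ge\sum_i\min(l_i,M-k)\ge N(M-k)-T=MN-H+(N+1)k,
\]
so $m\prod_i\ell_i=2^{H-MN+\sum_il_i-Nk}\ge2^k$; this is the reason for the choice of $T$.

For \eqref{eq:gain}, consider integers $s_1,\dots,s_N\ge1$ with sum $T$; there are $\binom{T-1}{N-1}\ge1$ such tuples. The set where $\omega(y_i)=s_i$ for all $i$ is the box $\prod_i[2^{-l_i-1},2^{-l_i})$ with $l_i=M-k-s_i\ge k$, of measure $2^{-N(M-k)+T-N}$. These boxes are disjoint subsets of $A$, so $|A|\ge\binom{T-1}{N-1}2^{-MN}2^{Nk+T-N}$. Since $2^T=h2^{-(2N+1)k}$, we have $2^{Nk+T-N}=h/G_k$.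
\end{proof}

\section{Flat blocks}\label{sec:flat}

We now need a block with $A=[0,1)^N$, so the partial sums of $\gamma$ must be spread out at every point $z$. With all coefficients equal to $+1$ this fails on $[\frac12,1)$. With random signs, the partial sums at a fixed point form a simple random walk, which in time $2^M$ typically spends about $2^{M/2}$ steps in a window of fixed length. There are only $2^M$ essentially different points $z$, so an exponential tail bound for the occupation time yields one choice of signs that works for all of them.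

\begin{lemma}\label{lem:signs}
For each integer $k\ge1$ there are $M\ge k$ and signs $\varepsilon_d\in\{\pm1\}$, $0\le d<2^M$, such that, with $S_b(z)=\sum_{d<b}\varepsilon_dw_d(z)$, for all $z\in[0,1)$ and all closed intervals $I$ with $|I|\le2^{k+1}$,
\[
\#\{0\le b<2^M:\ S_b(z)\in I\}\le2^{-k}2^M .
\]
\end{lemma}

\begin{proof}
Let $\mu=2^M$ and $q=2^{k+1}+1$, and let the $\varepsilon_d$ be independent signs, each value having probability $\frac12$. For fixed $z$ the signs $\varepsilon_dw_d(z)$ have the same joint distribution, so $(S_b(z))_{0\le b<\mu}$ is a simple random walk started at $0$. It depends on $z$ only through the level-$M$ interval containing $z$, which leaves $\mu$ classes of points. The walk takes integer values in $[-\mu,\mu]$ and $I$ contains at most $q$ integers, so it suffices to treat the $2\mu+q$ windows $\{v,\dots,v+q-1\}$, $v\in\mathbb Z$, that meet $[-\mu,\mu]$.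

\emph{Atoms.} After $b\ge1$ steps, a simple random walk is at any given point with probability at most $b^{-1/2}$. Indeed, this probability is at most the largest of the numbers $\binom{b}{a}2^{-b}$. For $b=2a$ the largest one satisfies
\[
\Bigl(\binom{2a}{a}4^{-a}\Bigr)^2=\prod_{i=1}^a\frac{(2i-1)^2}{(2i)^2}=\frac1{2a+1}\prod_{i=1}^a\frac{(2i-1)(2i+1)}{(2i)^2}\le\frac1{2a+1},
\]
and for $b=2a-1$ the largest one is $\binom{2a-1}{a}2^{-(2a-1)}=\binom{2a}{a}4^{-a}$.

\emph{Occupation time.} Fix $z$ and a window, and let $Z$ be the number of $b\in\{0,\dots,\mu-1\}$ with $S_b(z)$ in the window. Let $i\ge1$, and condition on the event that the $i$-th visit occurs at time $b_0$ at position $v_0$. This event depends only on the first $b_0$ steps, so $(S_{b_0+b}(z)-v_0)_{b\ge0}$ is again a simple random walk. The conditional expectation of the number of later visits is therefore at most $q\sum_{b=1}^{\mu-1}b^{-1/2}\le2q\sqrt\mu$. With $\lambda=\lceil4q\sqrt\mu\,\rceil$, Markov's inequality shows that at least $\lambda$ later visits occur with conditional probability at most $\frac12$. Summing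 over $(b_0,v_0)$ gives $\mathbb P(Z\ge i+\lambda)\le\frac12\mathbb P(Z\ge i)$, and hence $\mathbb P(Z\ge1+r\lambda)\le2^{-r}$ for all $r\ge0$.

\emph{Union bound.} Take $r=\lfloor2^{-k}\mu/\lambda\rfloor$. If $Z>2^{-k}\mu$, then $Z\ge1+r\lambda$. So the claim fails for some class and some window with probability at most $\mu(2\mu+q)2^{-r}$. Since $\lambda\le5q\sqrt\mu$, we have $r\ge2^{-k}\sqrt\mu/(5q)-1$, and the bound is less than $1$ for large $M$.
\end{proof}

The polynomial $\sum_d\varepsilon_dw_d$ need not be nonnegative, while $f$ has to be. Adding the constant $2^M$ repairs this. It alters only $\hat\gamma(0)$, which is why Definition~\ref{def:block} puts no condition on that coefficient, and it merely translates the partial sums.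

\begin{proposition}\label{prop:flat}
Let $k\ge1$, let $M$ and $\varepsilon_d$ be as in Lemma~\ref{lem:signs}, and put $\gamma=2^M+\sum_{d<2^M}\varepsilon_dw_d$, $m=1$, $A=[0,1)^N$. Then $(M,\gamma,m,A)$ is a block of order $k$, and $\Gamma\le V_k:=2^{N(M+1)}$.
\end{proposition}

\begin{proof}
We have $0\le\gamma\le2^{M+1}$, and $\hat\gamma(d)=\varepsilon_d$ for $1\le d<2^M$. Condition (B1) holds because $A$ is the whole cube. For (B2) take $\ell_i=2^k$, so that $m\prod_i\ell_i=2^{Nk}\ge2^k$. For $b\ge1$, $\psi_b(z)=\pm(2^M+S_b(z))$, so $\psi_b(z)\in I$ implies that $S_b(z)$ lies in $I-2^M$ or in $-I-2^M$, two closed intervals of length at most $2^{k+1}$. Counting also $b=0$, the number in (B2) is at most $2\cdot2^{-k}2^M+1\le3\cdot2^{-k}2^M$, since $M\ge k$.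
\end{proof}

We fix one such \emph{flat block} for each $k$. Its height bound $V_k\ge1$ is large but depends only on $k$ and $N$, so it is known before we decide how small a set the block is placed on.

\section{Construction of the function}\label{sec:construction}

\subsection*{Steps and stages}
The construction proceeds in steps $j=1,2,\dots$, grouped into consecutive finite stages $k=1,2,\dots$. A step $j$ of stage $k$ places a block $(M_j,\gamma_j,m_j,A_j)$ of order $k$ on a set $R_j$ at level $p_j$, producing $K_j=p_j+M_j$, $g_j$ and $R_j^*$. The levels are $p_1=0$ and $p_{j+1}=K_j$, so each step works at a finer scale than all previous ones. The first step of every stage has $R_j=[0,1)^N$. If $j$ and $j+1$ belong to the same stage, $R_{j+1}=R_j\setminus R_j^*$, which is $p_{j+1}$-measurable by (P2). Stage $k$ consists of finitely many \emph{spike steps}, all using the same block from Proposition~\ref{prop:spike}, followed by one \emph{flat step} using the flat block of order $k$. The flat step captures all of its set $R_j$. Hence the captured sets $R_j^*$ of a stage form a partition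 of $[0,1)^N$, and by (P1) at each point at most one $g_j$ of the stage is nonzero.

\subsection*{Parameters of stage $k$}
Suppose the stages before $k$ are complete, and let $U_{k-1}<\infty$ be the supremum of the sum of their functions $g_j$, with $U_0=0$. We know only that $\varphi$ is monotone; it need not be subadditive or satisfy any bound for $\varphi(2u)$ in terms of $\varphi(u)$. So $\varphi(f)$ will be estimated by bounding $f$ itself by a number at which $\varphi$ is controlled, and the parameters are chosen with this in mind.

First choose $\theta_k>0$, the permitted measure of the remainder, with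
\begin{equation}\label{eq:theta}
\theta_k\bigl(\varphi(U_{k-1}+V_k)+V_k\bigr)\le2^{-k}.
\end{equation}
Next choose the height. By the hypothesis on $\varphi$, which is used only here, there are arbitrarily large $u$ with
\begin{equation}\label{eq:u}
\varphi(u)\le\frac{2^{-k}}{8\,(N-1)!\,G_k}\,u\log^{N-1}u .
\end{equation}
For such $u$ let $H$ be the integer with $2^{H+1}\le u<2^{H+2}$, and let $h=2^H$ and $T=H-(2N+1)k$. Then $2h\le u<4h$ and $\log u\le H+2$. As $u\to\infty$ with $k$ fixed, $\binom{T-1}{N-1}$ is a polynomial in $H$ of degree $N-1$ with leading coefficient $1/(N-1)!$. Thus $(H+2)^{N-1}/\binom{T-1}{N-1}\to(N-1)!$, and $\binom{T-1}{N-1}\to\infty$ because $N\ge2$. We fix $u=u_k$ satisfying \eqref{eq:u}, with corresponding $H$, $T$ and $h=h_k$, so large that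
\[
h_k\ge\max(1,U_{k-1}),\quad T\ge N,\quad G_k\le2^{-k}\binom{T-1}{N-1},\quad(H+2)^{N-1}\le2\,(N-1)!\binom{T-1}{N-1}.
\]
The third condition is where $N\ge2$ is needed; for $N=1$ the binomial coefficient is $1$, in accordance with the absence of a gain noted in Section~\ref{sec:idea}.

For a spike step $j$ of stage $k$ we have $g_j=h_k\mathbf 1_{B_j}$ with $B_j=\{x\in R_j:\{2^{p_j}x\}\in[0,2^{-M_j})^N\}$. By \eqref{eq:dilate}, (P2) and \eqref{eq:gain},
\[
|B_j|=2^{-M_jN}|R_j|\le\frac{G_k}{h_k\binom{T-1}{N-1}}|R_j^*| .
\]
The third condition then gives the first inequality below; \eqref{eq:u}, $u_k<4h_k$, $\log u_k\le H+2$ and the fourth condition give the second: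
\begin{equation}\label{eq:cost}
h_k|B_j|\le2^{-k}|R_j^*|,\qquad\varphi(u_k)|B_j|\le\frac{2^{-k}\,4\,(H+2)^{N-1}}{8\,(N-1)!\binom{T-1}{N-1}}|R_j^*|\le2^{-k}|R_j^*| .
\end{equation}
Finally, each spike step multiplies the measure of the remaining set by the same factor $1-|A_j|$, and $|A_j|>0$ by \eqref{eq:gain}. We perform spike steps until the remaining set, which we call $Y_k$, has measure at most $\theta_k$, and then perform the flat step on $Y_k$. The number of spike steps may be huge, but it does not enter the cost, because \eqref{eq:cost} charges each step in proportion to what it captures.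

\subsection*{Integrability}
Let $\Omega_k$ be the set where some $g_j$ of stage $k$ is positive, and let $B^{(k)}$ be the union of the sets $B_j$ of stage $k$, so that $\Omega_k\subset B^{(k)}\cup Y_k$. Summing \eqref{eq:cost} over the spike steps of the stage, whose captured sets are disjoint, we obtain $h_k|B^{(k)}|\le2^{-k}$ and $\varphi(u_k)|B^{(k)}|\le2^{-k}$. Since $h_k\ge1$ and $V_k\ge1$, this and \eqref{eq:theta} give $|\Omega_k|\le2\cdot2^{-k}$. By the Borel--Cantelli lemma the set $\Omega_\infty$ of points lying in infinitely many $\Omega_k$ is null. Define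
\[
f=\sum_{j\ge1}g_j\ \text{ outside }\Omega_\infty,\qquad f=0\ \text{ on }\Omega_\infty .
\]
Then $f$ is finite, nonnegative and measurable, and $\varphi(f)$ is measurable because $\varphi$ is monotone on $[0,\infty)$.

\begin{proposition}\label{prop:integrable}
$f\in L^1$, $\varphi(f)\in L^1$, and $s_n(f;x)=\sum_{j\ge1}s_n(g_j;x)$ for all $n$ and all $x$.
\end{proposition}

\begin{proof}
By monotone convergence, $\int f=\sum_j\int g_j\le\sum_k(h_k|B^{(k)}|+V_k\theta_k)\le\sum_k2\cdot2^{-k}=2$. In particular $\sum_{j\le j_0}g_j\to f$ in $L^1$ as $j_0\to\infty$. Since $|\hat F(d)|\le\int|F|$ and $s_n$ involves finitely many coefficients, the identity for $s_n$ follows at every $x$, including the points of $\Omega_\infty$.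

Let $f(x)>0$. Then $x\notin\Omega_\infty$, and there is a last stage $k$ with $x\in\Omega_k$. The earlier stages contribute at most $U_{k-1}$, and exactly one step of stage $k$ contributes. If it is a spike step, then $x\in B^{(k)}$ and $f(x)\le U_{k-1}+h_k\le2h_k\le u_k$. If it is the flat step, then $x\in Y_k$ and $f(x)\le U_{k-1}+V_k$. By monotonicity of $\varphi$,
\[
0\le\varphi(f)\le\varphi(0)+\sum_{k\ge1}\bigl(\varphi(u_k)\mathbf 1_{B^{(k)}}+\varphi(U_{k-1}+V_k)\mathbf 1_{Y_k}\bigr),
\]
and by \eqref{eq:theta} the integral of the right side is at most $\varphi(0)+\sum_k2\cdot2^{-k}<\infty$.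
\end{proof}

\section{The partial sums at an arbitrary point}\label{sec:proof}

It remains to prove \eqref{eq:main}. Partial sums of order at most $2^{K_j}$ see a later function $g_{j'}$ only through $E_{K_j}g_{j'}$. The next lemma shows that this average is coarser than level $K_j$ by $k$ levels, so that most of those partial sums reproduce it.

\begin{lemma}\label{lem:later}
Let step $j$ belong to stage $k$ and let $j'>j$. Then $E_{K_j}g_{j'}$ is $(K_j-k)$-measurable.
\end{lemma}

\begin{proof}
By (P3), $E_{p_{j'}}g_{j'}$ is a constant multiple of $\mathbf 1_{R_{j'}}$. If a step $i$ is not the first of its stage, then $R_i=R_{i-1}\setminus R_{i-1}^*$, and (P3) gives $E_{p_{i-1}}\mathbf 1_{R_i}=(1-|A_{i-1}|)\mathbf 1_{R_{i-1}}$. If it is the first of its stage, then $\mathbf 1_{R_i}=1$ and every further average is constant. We average successively at the levels $p_{j'}\ge p_{j'-1}\ge\dots\ge p_{j+1}=K_j$; the composition of these averages is $E_{K_j}$. If $j'$ belongs to stage $k$, none of the steps $j+1,\dots,j'$ is the first of its stage, and we arrive at a multiple of $\mathbf 1_{R_{j+1}}=\mathbf 1_{R_j\setminus R_j^*}$,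 which is $(K_j-k)$-measurable by (P2). Otherwise the first step of the stage of $j'$ is among $j+1,\dots,j'$, and we arrive at a constant.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The integrability claims are in Proposition~\ref{prop:integrable}. Fix $x\in[0,1)^N$ and $k\ge1$. The captured sets of stage $k$ partition the cube, so there is exactly one step $j$ of stage $k$ with $x\in R_j^*$. Put $K^{(k)}(x)=K_j$. Since $K_j$ is strictly increasing in $j$ and later stages consist of later steps, $K^{(1)}(x)<K^{(2)}(x)<\cdots$. Write $p=p_j$, $K=K_j$, and note that $K-k\ge p$ because $M_j\ge k$. Call $n$ \emph{good} if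
\[
2^{K-k}\le n_i<2^K\qquad(i=1,\dots,N).
\]

Let $n$ be good. For $j'<j$, the function $g_{j'}$ is $K_{j'}$-measurable and $K_{j'}\le p\le K-k$, so $s_n(g_{j'};x)=g_{j'}(x)$ by Lemma~\ref{lem:averages}(a). For $j'>j$, Lemma~\ref{lem:averages}(b) gives $s_n(g_{j'};x)=s_n(E_Kg_{j'};x)$, and this equals $E_Kg_{j'}(x)$ by Lemmas~\ref{lem:later} and~\ref{lem:averages}(a). By Proposition~\ref{prop:integrable},
\[
s_n(f;x)=C+s_n(g_j;x),\qquad C=\sum_{j'<j}g_{j'}(x)+\sum_{j'>j}E_Kg_{j'}(x).
\]
The number $C$ is the same for all good $n$, and it is finite because the first sum has finitely many terms and the second is at most $2^{KN}\int f$. Good indices lie in $\{2^p,\dots,2^K-1\}^N$, so by Proposition~\ref{prop:block} at most $6N2^{-k}2^{KN}$ of them satisfy $|s_n(f;x)|\le2^k$.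

An index $n\in\{1,\dots,2^K\}^N$ that is not good has a coordinate $n_i<2^{K-k}$ or a coordinate $n_i=2^K$. There are at most $N2^{K-k}2^{K(N-1)}=N2^{-k}2^{KN}$ indices of the first kind, and at most $N2^{K(N-1)}\le N2^{-k}2^{KN}$ of the second, since $K\ge k$. Adding the three bounds gives \eqref{eq:main}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
``1. Statistical convergence of sequences. The concept of statistical convergence was first introduced and studied by Fast [2] in 1951. We note that in the first \dots'' (opening words of the text),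
\texttt{http://www.maths.tcd.ie/EMIS/journals/AMAPN/vol20\_2/amapn20\_21.pdf}

\end{thebibliography}
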